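
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Disjoint supports of rational series\\ are separated by regular languages}


\begin{abstract}
The support of a rational power series in noncommuting variables over a field is the set of words with nonzero coefficient. We prove the conjecture, posed in \cite{RB}, that two disjoint supports over the same field can always be separated by a regular language. The separating automaton has as its states the irreducible pieces of the Zariski closure of an orbit in a finite-dimensional space. The same method, applied to Noetherian topologies on the free monoid itself, gives a simultaneous separation theorem for finite families of languages. It covers supports over arbitrary commutative rings, languages defined by the nonvanishing of the output of a polynomial automaton over such a ring, and supports over right Noetherian rings, where the rings may differ from one language to another. By reversal, it also covers families of supports over commutative or left Noetherian rings. Examples show that the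 ring hypothesis cannot simply be dropped and that supports cannot be replaced by complements of supports.
\end{abstract}

\section{The question and the results}

\subsection{Supports and separation}

Let $A$ be a finite alphabet, $A^*$ the free monoid on $A$ (its identity, the empty word, is written $1$), and $R$ a field. A formal power series $S\in R\langle\langle A\rangle\rangle$ is a map $w\mapsto (S,w)$ from $A^*$ to $R$. It is \emph{rational} if it belongs to the smallest subalgebra of $R\langle\langle A\rangle\rangle$ that contains the polynomials and is closed under the star operation $T\mapsto T^*=\sum_{k\ge0}T^k$, defined for series $T$ with $(T,1)=0$. By the Kleene--Sch\"utzenberger theorem, $S$ is rational if and only if it has a \emph{linear representation}: an integer $n\ge1$, a monoid morphism $\mu:A^*\to R^{n\times n}$, a row vector $\lambda\in R^{1\times n}$ and a column vector $\gamma\in R^{n\times1}$ with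
\[
(S,w)=\lambda\mu(w)\gamma\qquad\text{for all } w\in A^*.
\]
So a rational series is computed by a machine that keeps a vector in memory. It starts with $\lambda$, multiplies by $\mu(a)$ when it reads the letter $a$, and at the end applies the linear form $x\mapsto x\gamma$. The \emph{support} of $S$ is the language $\{w:(S,w)\ne0\}$. A language is called a \emph{support over $R$} if it is the support of some rational series over $R$.

Every regular language is a support: number the states of a complete deterministic finite automaton (DFA), let $\mu(a)$ be the $0/1$ transition matrix of the letter $a$, and let $\lambda,\gamma$ be the indicator vectors of the initial state and of the set of final states. Then $\lambda\mu(w)\gamma$ is $1$ or $0$ according as $w$ is accepted or not. If $R$ is finite there are no other supports, because the vector $\lambda\mu(w)$ takes only finitely many values and these values are the states of a DFA. Over an infinite field there can be others. Over $\mathbb Q$ with $A=\{a,b\}$, take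
\[
\lambda=(1,0),\quad \mu(a)=\begin{pmatrix}1&1\\0&1\end{pmatrix},\quad
\mu(b)=\begin{pmatrix}1&-1\\0&1\end{pmatrix},\quad \gamma=\begin{pmatrix}0\\1\end{pmatrix}.
\]
Then $\lambda\mu(w)\gamma=|w|_a-|w|_b$, where $|w|_x$ is the number of occurrences of $x$ in $w$. The support $\{w:|w|_a\ne|w|_b\}$ is not regular, since its complement intersected with $a^*b^*$ is $\{a^nb^n:n\ge0\}$.

Two languages $L_1,L_2\subseteq A^*$ are \emph{rationally separated} if some regular language contains one of them and does not meet the other. The condition is symmetric, because the complement of a regular language is regular. It is known that a language is regular if and only if both it and its complement are supports. Now if $L_2=A^*\setminus L_1$, the only languages separating $L_1$ from $L_2$ are $L_1$ and $L_2$ themselves. So the nontrivial direction of this fact says exactly that two \emph{complementary} supports are rationally separated. The conjecture, posed in \cite{RB}, is that \emph{disjoint} is enough. This is what we prove.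

\begin{theorem}\label{thm:main}
Let $R$ be a field, $A$ a finite alphabet, and $S_1,S_2\in R\langle\langle A\rangle\rangle$ rational series with disjoint supports $L_1,L_2$. Then there is a regular language $K$ with $L_1\subseteq K$ and $K\cap L_2=\emptyset$.
\end{theorem}

It matters that \emph{both} languages are defined by a condition $\ne0$. With conditions $=0$ the statement is false: $\{a^nb^n:n\ge1\}$ and $\{a^nb^{2n}:n\ge1\}$ are disjoint complements of supports over $\mathbb Q$, and no regular language separates them (Section~\ref{sec:limits}). In the proof, $\ne0$ enters as openness. Two nonempty open subsets of an irreducible space must meet, so two disjoint open sets cannot both meet the same irreducible piece.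

\subsection{The general theorem}

For an arbitrary ring $R$ with $1$, call $L\subseteq A^*$ a \emph{support over $R$} if $L=\{w:\lambda\mu(w)\gamma\ne0\}$ for some $n\ge1$, some morphism $\mu:A^*\to R^{n\times n}$, some $\lambda\in R^{1\times n}$ and $\gamma\in R^{n\times1}$. If $R$ is a field, this agrees with the definition above, by the Kleene--Sch\"utzenberger theorem. For $R$ commutative, call $L$ a \emph{polynomial support over $R$} if there are $n\ge1$, a point $x_0\in R^n$, maps $P_a:R^n\to R^n$ $(a\in A)$ each given by $n$ polynomials over $R$, and a polynomial $f$ over $R$ with
\[
L=\{w: f(x_0\cdot w)\ne0\},\qquad\text{where } x\cdot 1=x,\quad x\cdot wa=P_a(x\cdot w).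
\]
These data may be viewed as a polynomial automaton with output $f$. Every support over a commutative ring is a polynomial support: take $x_0=\lambda$, $P_a(x)=x\mu(a)$ and $f(x)=x\gamma$.

\begin{theorem}\label{thm:general}
Let $L_1,\dots,L_k\subseteq A^*$, where each $L_i$ is either a polynomial support over some commutative ring $R_i$, or a support over some right Noetherian ring $R_i$. The rings $R_i$ may differ from one another, also in characteristic. Then there are regular languages $K_i\supseteq L_i$ $(1\le i\le k)$ such that for every nonempty $I\subseteq\{1,\dots,k\}$,
\[
\bigcap_{i\in I}L_i=\emptyset\ \Longrightarrow\ \bigcap_{i\in I}K_i=\emptyset .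
\]
The same holds if each $L_i$ is a support over a commutative ring or over a left Noetherian ring.
\end{theorem}

For $k=2$ and $L_1\cap L_2=\emptyset$ this says that $K_1\supseteq L_1$ and $K_2\supseteq L_2$ are disjoint, so that $K_1$ separates $L_1$ from $L_2$. Theorem~\ref{thm:general} thus contains Theorem~\ref{thm:main}. We prove Theorem~\ref{thm:main} first, because it shows the idea in its simplest form.

\section{The idea on an example}\label{sec:example}

The topological terms used informally here are recalled in Section~\ref{sec:first}. Let $A=\{a,b\}$, $R=\mathbb Q$, and write $d(w)=|w|_a-|w|_b$. On row vectors $(u,p,v,q)\in\mathbb Q^4$ let the letters act linearly by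
\[
a:(u,p,v,q)\mapsto(v,\,q+v,\,u,\,p+u),\qquad b:(u,p,v,q)\mapsto(v,\,q-v,\,u,\,p-u),
\]
starting from $\lambda=(1,0,0,0)$. By induction on the length of $w$, the vector reached after reading $w$ is $(1,d(w),0,0)$ if $|w|$ is even and $(0,0,1,d(w))$ if $|w|$ is odd. The output forms $f_1=p$ and $f_2=q-v$ therefore define two rational series, with supports
\[
L_1=\{w:|w|\text{ even},\ d(w)\ne0\},\qquad L_2=\{w:|w|\text{ odd},\ d(w)\ne1\}.
\]
They are disjoint, and neither is regular. Indeed $d(w)$ has the parity of $|w|$. So if $L_1$ were regular, so would be $D=\{w:d(w)=0\}$, which it is not. If $L_2$ were regular, so would be $\{w:d(w)=1\}$, and hence $D=\{w:d(wa)=1\}$. The even-length words separate $L_1$ from $L_2$. How could we find this separator from the vectors and the forms alone?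

The set of vectors reached is infinite, so the vectors themselves cannot be the states of a finite automaton. What we know about them is that $f_1f_2=0$ at each of them. This suggests splitting them into those with $f_1=0$ and those with $f_2=0$. But the letters do not respect this splitting. Consider the two lines
\[
\ell_1=\{(1,t,0,0):t\in\mathbb Q\},\qquad \ell_2=\{(0,0,1,t):t\in\mathbb Q\},
\]
which contain all the vectors reached. Within $\ell_1\cup\ell_2$, the condition $f_2=0$ cuts out $\ell_1\cup\{(0,0,1,1)\}$. The letter $a$ sends this set to $\ell_2\cup\{(1,2,0,0)\}$, on which neither $f_1$ nor $f_2$ vanishes identically.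

The remedy is to use pieces that cannot straddle in this way. The set $\ell_1\cup\ell_2$ is Zariski closed, infinitely many points of each line are reached, and a polynomial vanishing at infinitely many points of $\ell_i$ vanishes on $\ell_i$. So $\ell_1\cup\ell_2$ is the Zariski closure of the set of vectors reached. Each line is irreducible, because two nonzero polynomials in $t$ have a nonzero product. Since $f_1f_2$ vanishes on each line, one of the factors does: $f_2$ on $\ell_1$ and $f_1$ on $\ell_2$. Each letter maps $\ell_1$ into $\ell_2$ and $\ell_2$ into $\ell_1$. So the two lines are the states of an automaton, with $\ell_1$ initial, and accepting at the states where $f_2$ vanishes identically gives $K=\{w:|w|\text{ even}\}$.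

The stray point $(0,0,1,1)$ was absorbed in the line $\ell_2$. The separator does not record whether $f_2$ vanishes at the vector reached; that would be the complement of $L_2$, which is not regular. It records whether $f_2$ vanishes on the whole piece containing that vector. In general the pieces need not be permuted by the letters, and the image of one piece may be much smaller than the piece that contains it. We only need each image to lie \emph{inside} some piece.

\section{Irreducible pieces as states}\label{sec:first}

A topological space is \emph{Noetherian} if every descending chain of closed sets is eventually constant (DCC); equivalently, every nonempty collection of closed sets has a minimal element. Subspaces of Noetherian spaces that are closed are again Noetherian. A nonempty subset $Y$ of a space is \emph{irreducible} if $Y\subseteq F_1\cup F_2$ with $F_1,F_2$ closed implies $Y\subseteq F_1$ or $Y\subseteq F_2$. We use four standard facts.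

\begin{itemize}
\item[(a)] \emph{Every closed set in a Noetherian space is a finite union of irreducible closed sets.} Otherwise let $F$ be a minimal counterexample. It is nonempty (the empty set is the empty union) and not irreducible, so $F\subseteq F_1\cup F_2$ with $F_1,F_2$ closed and $F\not\subseteq F_i$. Then $F\cap F_1$ and $F\cap F_2$ are smaller closed sets, hence finite unions of irreducible closed sets, and so is $F$, a contradiction.
\item[(b)] \emph{If $Y$ is irreducible and $Y\subseteq C_1\cup\dots\cup C_m$ with all $C_i$ closed, then $Y\subseteq C_j$ for some $j$.} This is the definition, iterated.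
\item[(c)] \emph{If $Y$ is irreducible and $g$ is continuous, then $g(Y)$ is irreducible.} If $g(Y)\subseteq F_1\cup F_2$ with $F_1,F_2$ closed, then $Y\subseteq g^{-1}(F_1)\cup g^{-1}(F_2)$, so $Y$ lies in one $g^{-1}(F_i)$.
\item[(d)] \emph{If $U_1,\dots,U_r$ are open sets each meeting the irreducible set $Y$, then $Y\cap U_1\cap\dots\cap U_r\ne\emptyset$.} For $r=2$: if $Y\cap U_1\cap U_2=\emptyset$, then $Y$ is contained in the union of the complements of $U_1$ and $U_2$, hence in one of them, so $Y$ misses $U_1$ or $U_2$. The general case follows by induction, replacing $U_1,U_2$ by $U_1\cap U_2$.
\end{itemize}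

The next lemma builds the automaton. It serves in both proofs.

\begin{lemma}\label{lem:automaton}
Let $X$ be a Noetherian space, $x_0\in X$, and let each letter $a\in A$ act on $X$ by a continuous map $x\mapsto x\cdot a$. Write $x\cdot 1=x$ and $x\cdot wa=(x\cdot w)\cdot a$. Then there are irreducible closed sets $C_1,\dots,C_m$ with $X=C_1\cup\dots\cup C_m$, and a complete deterministic automaton with state set $\{1,\dots,m\}$, such that the state $j(w)$ reached from the initial state after reading $w$ from left to right satisfies
\[
x_0\cdot w\in C_{j(w)}\qquad\text{for all }w\in A^*.
\]
\end{lemma}

\begin{proof}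
By (a), $X=C_1\cup\dots\cup C_m$ with each $C_j$ closed and irreducible. By (c), the image $C_j\cdot a$ is irreducible, so by (b) we may choose an index $\delta(j,a)$ with $C_j\cdot a\subseteq C_{\delta(j,a)}$. Choose $j_0$ with $x_0\in C_{j_0}$. Take $j_0$ as initial state and $\delta$ as transition function. Then $x_0\cdot1=x_0\in C_{j(1)}$, and if $x_0\cdot w\in C_{j(w)}$, then $x_0\cdot wa\in C_{j(w)}\cdot a\subseteq C_{\delta(j(w),a)}=C_{j(wa)}$.
\end{proof}

In particular, for any set $J$ of indices, the language $\{w:j(w)\in J\}$ is regular.

For a field $R$ we give $R^N$ its Zariski topology: the closed sets are the common zero sets $Z(F)$ of sets $F$ of polynomials in $N$ variables. Finite unions of closed sets are closed because $Z(F)\cup Z(G)=Z(\{fg:f\in F,\,g\in G\})$; this uses that $R$ has no zero divisors. The space is Noetherian by Hilbert's basis theorem, since a strictly descending chain of closed sets would give a strictly ascending chain of ideals, the ideals of polynomials vanishing on them. Polynomial maps are continuous. All this holds for every field, finite or infinite.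

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(\lambda_i,\mu_i,\gamma_i)$, of dimension $n_i$, represent $S_i$ $(i=1,2)$. To run both machines at once, put $N=n_1+n_2$, $E=R^{1\times N}$, $\lambda=(\lambda_1,\lambda_2)\in E$ and $\mu(w)=\mathrm{diag}(\mu_1(w),\mu_2(w))$, and define linear forms on $E$ by
\[
f_1(x)=x\begin{pmatrix}\gamma_1\\0\end{pmatrix},\qquad f_2(x)=x\begin{pmatrix}0\\\gamma_2\end{pmatrix}.
\]
Then $(S_i,w)=f_i(\lambda\mu(w))$ for all $w$. Let $O=\{\lambda\mu(w):w\in A^*\}$ and let $X$ be the Zariski closure of $O$ in $E$; as a closed subspace of $E$ it is a Noetherian space. For $a\in A$ the map $\rho_a:x\mapsto x\mu(a)$ is continuous and $\rho_a(O)\subseteq O$. Hence $\rho_a^{-1}(X)$ is a closed set containing $O$, so it contains $X$; that is, $\rho_a(X)\subseteq X$. Apply Lemma~\ref{lem:automaton} to $X$, $x_0=\lambda$ and $x\cdot a=\rho_a(x)$. We get irreducible closed sets $C_1,\dots,C_m$ covering $X$ and an automaton with $\lambda\mu(w)\in C_{j(w)}$ for all $w$.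

\emph{On each $C_j$, one of $f_1,f_2$ vanishes identically.} Since $L_1\cap L_2=\emptyset$, the polynomial $f_1f_2$ vanishes on $O$, hence on its closure $X$. As $R$ is a field, $C_j\subseteq Z(f_1)\cup Z(f_2)$, and by irreducibility $C_j\subseteq Z(f_1)$ or $C_j\subseteq Z(f_2)$.

\emph{The separator.} Let
\[
K=\{w\in A^*: f_2 \text{ vanishes identically on } C_{j(w)}\},
\]
a regular language. If $w\in L_1$, then $f_1$ is nonzero at the point $\lambda\mu(w)$ of $C_{j(w)}$. So $f_1$ does not vanish identically on $C_{j(w)}$, hence $f_2$ does, and $w\in K$. If $w\in K$, then $(S_2,w)=f_2(\lambda\mu(w))=0$ because $\lambda\mu(w)\in C_{j(w)}$, so $w\notin L_2$.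
\end{proof}

\section{Arbitrary rings, several languages}\label{sec:general}

Where did we use that $R$ is a field and that both series live over it? If $R$ has zero divisors, unions of zero sets need not be zero sets. For example, a polynomial $f$ over $\mathbb Z/6$ with $f(0)=f(1)=0$ also satisfies $f(3)=0$, since $f(3)\equiv f(1)$ modulo $2$ and $f(3)\equiv f(0)$ modulo $3$. So $\{0,1\}=Z(t)\cup Z(t-1)$ is not a zero set. If $R$ is not commutative, the linear conditions $vc=0$ still make sense on row vectors, but there is no product to express ``$f_1=0$ or $f_2=0$''. And if the languages come from different rings, there is no common space $E$.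

The first two difficulties disappear if we simply adjoin finite unions of zero sets as further closed sets, provided that DCC survives. The third disappears if we pull everything back to $A^*$, which all the languages share, provided that Noetherian structures on one set can be combined. Both provisos hold. It is convenient to work with families stable under intersection only, and to add unions at the end.

\subsection{Noetherian families}

\begin{definition}
A family $\mathcal B$ of subsets of a set $X$ is \emph{Noetherian} if $X\in\mathcal B$, if $B\cap B'\in\mathcal B$ whenever $B,B'\in\mathcal B$, and if every descending chain of members of $\mathcal B$ is eventually constant.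
\end{definition}

\begin{lemma}\label{lem:topology}
If $\mathcal B$ is a Noetherian family on $X$, then the finite unions of members of $\mathcal B$ (including the empty union) are the closed sets of a Noetherian topology on $X$.
\end{lemma}

\begin{proof}
Let $\mathcal F$ be the family of these finite unions. It is stable under finite unions and, by distributivity, under finite intersections, and it contains $\emptyset$ and $X$.

\emph{DCC.} Suppose that $\mathcal F$ contains an infinite strictly descending chain. Its members are contained in $X\in\mathcal B$. So by DCC in $\mathcal B$ we may choose $B\in\mathcal B$ minimal among the members of $\mathcal B$ that contain all sets of some infinite strictly descending chain in $\mathcal F$; let $F_1\supsetneq F_2\supsetneq\cdots$ be such a chain in $B$. Write $F_2=B_1\cup\dots\cup B_r$ with $B_i\in\mathcal B$. Since $F_2\subsetneq F_1\subseteq B$, each $B_i$ is strictly contained in $B$. For each $i$ the sets $F_n\cap B_i$ $(n\ge2)$ form a descending chain in $\mathcal F$ of subsets of $B_i$. This chain is eventually constant; otherwise it would have an infinite strictly descending subchain, contradicting the minimality of $B$. As $F_n=\bigcup_i(F_n\cap B_i)$ for $n\ge2$, the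 chain $(F_n)$ is eventually constant, a contradiction.

\emph{Arbitrary intersections.} Given a nonempty collection of members of $\mathcal F$, DCC provides a minimal set among their finite intersections. By minimality it is contained in each of the given members, so it is the whole intersection, and it lies in $\mathcal F$. Thus $\mathcal F$ is the family of closed sets of a topology, and this topology is Noetherian.
\end{proof}

\begin{lemma}\label{lem:operations}
\begin{enumerate}
\item If $\mathcal B$ is a Noetherian family on $X$ and $\varphi:Y\to X$ is any map, then $\varphi^{-1}\mathcal B=\{\varphi^{-1}(B):B\in\mathcal B\}$ is a Noetherian family on $Y$.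
\item If $\mathcal B_1,\dots,\mathcal B_k$ are Noetherian families on $X$, then the sets $B_1\cap\dots\cap B_k$ with $B_i\in\mathcal B_i$ form a Noetherian family on $X$, which contains every $\mathcal B_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
In both cases the whole set belongs to the family and stability under intersection is immediate. In (2), the family contains $\mathcal B_i$ because $X$ belongs to all the others. Only DCC needs an argument. The point is that the sets representing a descending chain need not themselves descend, but can be made to.

(1) Let $\varphi^{-1}(B_1)\supseteq\varphi^{-1}(B_2)\supseteq\cdots$ and put $B_n'=B_1\cap\dots\cap B_n\in\mathcal B$. Then $\varphi^{-1}(B_n')=\varphi^{-1}(B_1)\cap\dots\cap\varphi^{-1}(B_n)=\varphi^{-1}(B_n)$, and the chain $(B_n')$ is eventually constant.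

(2) Let $D_1\supseteq D_2\supseteq\cdots$ with $D_n=B_{1,n}\cap\dots\cap B_{k,n}$ and $B_{i,n}\in\mathcal B_i$. Put $B_{i,n}'=B_{i,1}\cap\dots\cap B_{i,n}\in\mathcal B_i$. Then $D_n=D_1\cap\dots\cap D_n=B_{1,n}'\cap\dots\cap B_{k,n}'$, and each of the $k$ chains $(B_{i,n}')_n$ is eventually constant.
\end{proof}

\subsection{Noetherian-open languages}

For $L\subseteq A^*$ and $a\in A$ write $La^{-1}=\{w:wa\in L\}$. This is the preimage of $L$ under the map $w\mapsto wa$.

\begin{definition}
A language $L\subseteq A^*$ is \emph{Noetherian-open} if its complement belongs to a Noetherian family $\mathcal B$ on $A^*$ such that $Ba^{-1}\in\mathcal B$ for all $B\in\mathcal B$ and $a\in A$.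
\end{definition}

Equivalently, $L$ is open for some Noetherian topology on $A^*$ for which all maps $w\mapsto wa$ are continuous: the closed sets of such a topology form a family as in the definition, and conversely Lemma~\ref{lem:topology} turns such a family into such a topology.

\begin{lemma}\label{lem:transfer}
Let $X$ be a set on which each letter $a\in A$ acts by a map $x\mapsto x\cdot a$, extended to words as in Lemma~\ref{lem:automaton}. Let $x_0\in X$, and let $\mathcal B$ be a Noetherian family on $X$ such that $\{x:x\cdot a\in B\}\in\mathcal B$ for all $B\in\mathcal B$ and $a\in A$. Then for every $Z\in\mathcal B$ the language $\{w:x_0\cdot w\notin Z\}$ is Noetherian-open.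
\end{lemma}

\begin{proof}
Let $\varphi(w)=x_0\cdot w$. By Lemma~\ref{lem:operations}(1), $\varphi^{-1}\mathcal B$ is a Noetherian family on $A^*$; it contains $\varphi^{-1}(Z)$, the complement of our language. Since $\varphi(wa)=\varphi(w)\cdot a$, we have $\varphi^{-1}(B)a^{-1}=\varphi^{-1}(\{x:x\cdot a\in B\})\in\varphi^{-1}\mathcal B$.
\end{proof}

\begin{proposition}\label{prop:sources}
The following languages are Noetherian-open:
\begin{enumerate}
\item regular languages;
\item polynomial supports over any commutative ring;
\item supports over any right Noetherian ring.
\end{enumerate}
\end{proposition}

\begin{proof}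
(1) Apply Lemma~\ref{lem:transfer} to the finite state set $X$ of a complete DFA, with its initial state $x_0$, the family $\mathcal B$ of all subsets of $X$, and $Z$ the set of nonfinal states.

(2) Let $L=\{w:f(x_0\cdot w)\ne0\}$ be a polynomial support over $R$. The ring $R$ need not be Noetherian, but only finitely many of its elements matter. Since $A$ is finite, the coordinates of $x_0$ and the coefficients of $f$ and of the polynomials defining the $P_a$ generate a subring $R_0\subseteq R$ that is finitely generated as a ring. It is a quotient of some $\mathbb Z[s_1,\dots,s_r]$, hence Noetherian by Hilbert's basis theorem. All points $x_0\cdot w$ lie in $X=R_0^n$, and the $P_a$ map $X$ to itself. Let $\mathcal B$ be the family of zero sets $Z(I)\subseteq X$ of ideals $I$ of $R_0[t_1,\dots,t_n]$. It contains $X=Z(0)$, and $Z(I)\cap Z(J)=Z(I+J)$. Each $Z\in\mathcal B$ is the zero set of the ideal of all polynomials vanishing on $Z$. So a strictly descending chain in $\mathcal B$ would yield a strictly ascending chain of ideals of $R_0[t_1,\dots,t_n]$, which is impossible by Hilbert's basis theorem. The preimage of $Z(I)$ under $P_a$ is the zero set of the polynomials $g\circ P_a$ $(g\in I)$, that is, of the ideal they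 generate. Apply Lemma~\ref{lem:transfer} with $Z$ the zero set of the ideal generated by $f$.

(3) Let $L=\{w:\lambda\mu(w)\gamma\ne0\}$ over the right Noetherian ring $R$, and let $X=R^{1\times n}$, on which each letter $a$ acts by $v\mapsto v\mu(a)$. For a right submodule $N$ of $R^{n\times1}$ put $Z(N)=\{v\in X:vc=0\text{ for all }c\in N\}$, and let $\mathcal B$ be the family of these sets. It contains $X=Z(0)$, and $Z(N)\cap Z(N')=Z(N+N')$. For any $Z\subseteq X$ the set $Z^\perp=\{c:vc=0\text{ for all }v\in Z\}$ is a right submodule, since $v(cr)=(vc)r$, and $Z=Z(Z^\perp)$ when $Z\in\mathcal B$. So a strictly descending chain in $\mathcal B$ would yield a strictly ascending chain of right submodules of $R^{n\times1}$. This is impossible, because a finitely generated right module over a right Noetherian ring satisfies the ascending chain condition. The preimage of $Z(N)$ under $v\mapsto v\mu(a)$ is $Z(\mu(a)N)$, and $\mu(a)N$ is a right submodule. Finally, for a row vector $v$, the condition $v\gamma=0$ means $v\in Z(\gamma R)$. Apply Lemma~\ref{lem:transfer} with $x_0=\lambda$ and $Z=Z(\gamma R)$.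
\end{proof}

\subsection{Simultaneous separation}

\begin{theorem}\label{thm:core}
Let $L_1,\dots,L_k\subseteq A^*$ be Noetherian-open. Then there are regular languages $K_i\supseteq L_i$ $(1\le i\le k)$ such that for every nonempty $I\subseteq\{1,\dots,k\}$, if $\bigcap_{i\in I}L_i=\emptyset$ then $\bigcap_{i\in I}K_i=\emptyset$.
\end{theorem}

The idea is to make all the $L_i$ open for one Noetherian topology on $A^*$, and to let $K_i$ accept a word when its irreducible piece meets $L_i$.

\begin{proof}
For each $i$ let $\mathcal B_i$ be a Noetherian family as in the definition, containing $A^*\setminus L_i$. Let $\mathcal B$ be the Noetherian family of Lemma~\ref{lem:operations}(2). It contains all the complements $A^*\setminus L_i$. It is stable under $B\mapsto Ba^{-1}$, because $(B_1\cap\dots\cap B_k)a^{-1}=B_1a^{-1}\cap\dots\cap B_ka^{-1}$. Give $A^*$ the Noetherian topology of Lemma~\ref{lem:topology}. Then every $L_i$ is open. The map $w\mapsto wa$ is continuous, since the preimage of a finite union of members of $\mathcal B$ is again such a union.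

Apply Lemma~\ref{lem:automaton} to $X=A^*$, $x_0=1$ and $w\cdot a=wa$. This gives irreducible closed languages $C_1,\dots,C_m$ covering $A^*$ and an automaton with $w\in C_{j(w)}$ for all $w$. Put
\[
K_i=\{w: L_i\cap C_{j(w)}\ne\emptyset\},
\]
a regular language. If $w\in L_i$, then $w\in L_i\cap C_{j(w)}$, so $w\in K_i$. If $w\in\bigcap_{i\in I}K_i$, then the open sets $L_i$ $(i\in I)$ all meet the irreducible set $C_{j(w)}$, so by (d) they have a common point in it. Hence $\bigcap_{i\in I}L_i\ne\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The first part is Proposition~\ref{prop:sources} together with Theorem~\ref{thm:core}.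

For the second part, denote by $\widetilde w$ the reversal of a word $w$, and put $\widetilde L=\{\widetilde w:w\in L\}$. Let $R^{\mathrm{op}}$ be the ring $R$ with the opposite multiplication. Transposition turns a product of matrices over $R$ into the product in reverse order of the transposed matrices over $R^{\mathrm{op}}$. So for $w=a_1\cdots a_l$ the element $\lambda\mu(a_1)\cdots\mu(a_l)\gamma$ of $R$ equals $\gamma^{T}\mu(a_l)^{T}\cdots\mu(a_1)^{T}\lambda^{T}$ computed over $R^{\mathrm{op}}$. Hence if $L$ is a support over $R$, then $\widetilde L$ is a support over $R^{\mathrm{op}}$. This ring is commutative if $R$ is, and right Noetherian if $R$ is left Noetherian. Since supports over commutative rings are polynomial supports, the first part applies to the $\widetilde L_i$. Reversing the regular languages it provides gives the required $K_i$, since regular languages are closed under reversal.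
\end{proof}

\section{Consequences}

\begin{corollary}\label{cor:intersection}
Let $L_1,\dots,L_k$ satisfy the hypothesis of the first or of the second part of Theorem~\ref{thm:general}. If $P=\bigcap_{i=1}^kL_i$ is regular, then there are regular $K_i\supseteq L_i$ with $\bigcap_{i=1}^kK_i=P$.
\end{corollary}

\begin{proof}
Under the hypothesis of the second part, replace all languages by their reversals, and reverse the resulting $K_i$ at the end. By the proof of Theorem~\ref{thm:general} we may thus assume that the $L_i$ are Noetherian-open. The regular language $L_{k+1}=A^*\setminus P$ is Noetherian-open too, and $L_1\cap\dots\cap L_{k+1}=\emptyset$. Theorem~\ref{thm:core} gives regular $K_i\supseteq L_i$ $(1\le i\le k+1)$ with empty intersection, so $K_1\cap\dots\cap K_k\subseteq A^*\setminus K_{k+1}\subseteq A^*\setminus L_{k+1}=P$. Conversely $P\subseteq L_i\subseteq K_i$ for all $i\le k$.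
\end{proof}

\begin{corollary}\label{cor:char}
Let $R$ be a nonzero commutative ring, for instance a field. Two arbitrary languages $M_1,M_2\subseteq A^*$ are rationally separated if and only if there are disjoint supports $L_1\supseteq M_1$ and $L_2\supseteq M_2$ over $R$.
\end{corollary}

\begin{proof}
If a regular $K$ contains one of $M_1,M_2$ and misses the other, then $K$ and $A^*\setminus K$, in the appropriate order, are disjoint regular languages containing $M_1$ and $M_2$. They are supports over $R$ by the $0/1$ matrices of a complete DFA, as $1\ne0$ in $R$. The converse is Theorem~\ref{thm:general} with $k=2$.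
\end{proof}

\begin{corollary}\label{cor:compl}
If $L$ is a support over a commutative ring $R$ and $A^*\setminus L$ is a support over a possibly different commutative ring $R'$, then $L$ is regular.
\end{corollary}

\begin{proof}
A language separating $L$ from its complement is $L$ or $A^*\setminus L$; by Theorem~\ref{thm:general} one of these is regular, hence so is $L$.
\end{proof}

For instance, $\{a^nb^n:n\ge1\}$ is not regular, and its complement is a support over $\mathbb Q$ (Section~\ref{sec:limits}). By Corollary~\ref{cor:compl}, it is not itself a support over any commutative ring, of whatever characteristic.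

\section{Limits}\label{sec:limits}

\paragraph{The ring hypothesis cannot simply be dropped.}
Let $A\neq\emptyset$, let $V$ be a vector space (over any field) with basis $(e_u)_{u\in A^*}$, and let $R$ be the ring of its endomorphisms, written on the right, so that $\alpha\beta$ means first $\alpha$, then $\beta$. Then \emph{every} language $L\subseteq A^*$ is a support over $R$, with $n=1$. Define $\lambda$, $\mu(a)$ $(a\in A)$ and $\gamma$ in $R$ by
\[
e_u\lambda=\begin{cases}e_1&(u=1)\\0&(u\ne1),\end{cases}\qquad
e_u\mu(a)=e_{ua},\qquad
e_u\gamma=\begin{cases}e_u&(u\in L)\\0&(u\notin L).\end{cases}
\]
Then $\lambda\mu(w)\gamma$ kills $e_u$ for $u\ne1$, and sends $e_1$ first to $e_1$, then to $e_w$, then to $e_w$ or $0$ according as $w\in L$ or not. So $\lambda\mu(w)\gamma\ne0$ if and only if $w\in L$. In particular a nonregular language and its complement are disjoint supports over $R$ that are not rationally separated.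

\paragraph{Supports cannot be replaced by complements of supports.}
Let $A=\{a,b\}$ and consider the disjoint languages
\[
M_1=\{a^nb^n:n\ge1\},\qquad M_2=\{a^nb^{2n}:n\ge1\}.
\]

\emph{Their complements are supports over $\mathbb Q$.} The idea is to run a DFA for $a^+b^+$ together with a weighted letter count, and to let the output depend on the state reached. Let integers $c_a,c_b$ be given. Take a complete DFA for $a^+b^+$ with $m$ states, initial state $q_0$ and transition matrices $T_x$ $(x\in A)$, and write $\varepsilon_q$ for the unit row vector of the state $q$. On pairs $(u,v)\in\mathbb Q^{1\times m}\times\mathbb Q^{1\times m}$ let $x\in A$ act by the linear map $(u,v)\mapsto(uT_x,\;vT_x+c_x\,uT_x)$. Starting from $(\varepsilon_{q_0},0)$ and reading $w$, we reach $(\varepsilon_q,\,(c_a|w|_a+c_b|w|_b)\,\varepsilon_q)$, where $q$ is the state of the DFA after $w$. The linear form $\sum_{q\text{ final}}v_q+\sum_{q\text{ not final}}u_q$ then outputs $c_a|w|_a+c_b|w|_b$ if $w\in a^+b^+$ and $1$ otherwise. With $(c_a,c_b)=(1,-1)$ the support of this series is $A^*\setminus M_1$; with $(c_a,c_b)=(2,-1)$ it is $A^*\setminus M_2$.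

\emph{They are not rationally separated.} Let $K$ be regular, and let $h$ be a morphism from $A^*$ onto a finite monoid of size $s$ with $K=h^{-1}(h(K))$. For every $x$ in this monoid, two of $x^0,\dots,x^s$ coincide, say $x^i=x^{i+p}$ with $p\ge1$ and $i+p\le s$. Then $x^l=x^{l+p}$ for all $l\ge i$, and since $s!\ge i$ and $p$ divides $s!$, we get $x^{s!}=x^{2\cdot s!}$. For $x=h(b)$ this shows that $a^{s!}b^{s!}\in M_1$ and $a^{s!}b^{2\cdot s!}\in M_2$ have the same image under $h$. So $K$ contains both or neither.

\paragraph{One support against one complement of a support.}
This fails as well: any nonregular support $L$ and the complement $A^*\setminus L$ of the support $L$ are disjoint, and a separating language would have to be $L$ or $A^*\setminus L$. An example is $L=\{w:|w|_a\ne|w|_b\}$ over $\mathbb Q$.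

\begin{thebibliography}{1}
\bibitem{RB}
\emph{Rational Languages And The Burnside Problem},
\url{https://reutenauer.math.uqam.ca/wp-content/uploads/2024/04/Rational-Burnside.pdf}.
\end{thebibliography}

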